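# Jumps of degrees below an $n$-c.e. degree

## Labeling the strings that an approximation shows

Let $A\subseteq\mathbb N$ be a set given by a computable approximation: a uniformly computable sequence $(A_s)$ of sets with $A_0=\emptyset$ and $\lim_s A_s(m)=A(m)$ for every $m$. We identify sets with characteristic functions, "string" means finite binary string, and $A\restriction y$ is the string of length $y$ that lists $A(0),\dots,A(y-1)$. From $(A_s)$ we build a set $X\le_T A$ by writing one bit on each string that the approximation ever shows, at the first moment it is shown.

**Definition (seen strings).** A string $\rho$ is *seen at stage $s$* if $s\ge|\rho|$ and $A_s\restriction|\rho|=\rho$. Let $m_s$ be the least $y\le s$ such that $A_s\restriction y$ is seen for the first time at stage $s$.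

The number $m_s$ exists, because $y=s$ qualifies: a string of length $s$ cannot be seen before stage $s$. Initial segments of a string seen at $s$ are seen at $s$. So if $y\le y'\le s$ and $A_s\restriction y'$ was seen before $s$, then so was $A_s\restriction y$. Hence, for $y\le s$,
$$A_s\restriction y \text{ is first seen at stage } s\iff y\ge m_s. \tag{1}$$

**Definition (labeling).** At stage $s$, by some computable rule, choose a bit $\delta(A_s\restriction y)$ for each $y$ with $m_s\le y\le s$. By (1), each string that is ever seen gets exactly one label, at the first stage at which it is seen. Put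
$$X(y)=\delta(A\restriction y),\qquad \sigma_s=\langle \delta(A_s\restriction y): y<m_s\rangle .$$

The entries of $\sigma_s$ were fixed before stage $s$. So stage $s$ inherits the string $\sigma_s$ of length $m_s$ and is free to choose the bits in positions $m_s,\dots,s$. Note that $X(y)$ is read off $A\restriction y$, which does not include $A(y)$; thus $X\restriction(m+1)$ is determined by $A\restriction m$.

**Example.** Let $A_0=A_1=\emptyset$, $A_2=A_3=\{0\}$, and $A_s=\emptyset$ for $s\ge4$, so $A=\emptyset$. Write $\varepsilon$ for the empty string.

- Stage 0 sees $\varepsilon$ for the first time, so $m_0=0$. Stage 1 sees $0$ for the first time, so $m_1=1$.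
- Stage 2 sees $1$ and $10$ for the first time, so $m_2=1$. Stage 3 adds $100$, so $m_3=3$.
- Stage 4 sees $\varepsilon,0,00,000,0000$. The string $0$ was labeled at stage 1 and keeps that label. The string $00$ is new, so $m_4=2$, and $00,000,0000$ get labels now.

The return of $A_4(0)$ to an old value does not let us relabel the old string $0$. A new choice is possible only on strings that are new.

Let $c(y)$ be the first stage at which $A\restriction y$ is seen. In the example $c(0)=0$, $c(1)=1$, $c(2)=c(3)=c(4)=4$. Beware that $c$ is not a settling time: $c(1)=1$, although $A_2(0)=1\neq A(0)$. Call a stage $s$ *true* if $A_s\restriction m_s=A\restriction m_s$. In the example, stages 0, 1, 4 are true, and 2, 3 are not.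

**Lemma 1 (facts that hold for every rule).**

- (a) $c(y)\ge y$, $c$ is nondecreasing, $c\le_TA$ and $X\le_TA$.
- (b) Each stage $s=c(y)$ is true, and $m_s\le y\le s$.
- (c) If $s$ is true, then $c(m_s)=s$ and $\sigma_s=X\restriction m_s$.
- (d) If $s=c(y)>c(k)$, then $m_s>k$.
- (e) If $s=c(y)$ and $m_s\le z\le y$, then $c(z)=s$, and $X(z)$ is the label given to $A_s\restriction z$ at stage $s$.

**Proof.** (a) Every $A\restriction y$ is eventually seen, because $A_s\restriction y$ converges to $A\restriction y$. Being seen at $s$ requires $s\ge y$. An initial segment of a string seen at $s$ is seen at $s$, so $c$ is nondecreasing. Given $A$, we run the stages until $A\restriction y$ is seen; this computes $c(y)$ and the label $X(y)$.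

(b) At $s=c(y)$ we have $y\le s$, and $A_s\restriction y=A\restriction y$ is first seen at $s$. By (1), $m_s\le y$, so $A_s\restriction m_s=A\restriction m_s$.

(c) If $s$ is true, then $A\restriction m_s=A_s\restriction m_s$ is first seen at $s$, which says $c(m_s)=s$. For $y<m_s$, $\delta(A_s\restriction y)=\delta(A\restriction y)=X(y)$.

(d) By (b) and (c), $s=c(m_s)$. If $m_s\le k$, then $s=c(m_s)\le c(k)$, contrary to assumption.

(e) By (b) and (c), $c(m_s)=s=c(y)$. Since $c$ is nondecreasing, $c(z)=s$ for all $z$ between $m_s$ and $y$. So $A\restriction z=A_s\restriction z$ is first seen at $s$, and its label, which is $X(z)$, is given at $s$. $\square$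

## What the labeling must achieve: a prescribed jump below $a$

The labeling is a device for building a set $X\le_TA$ whose Turing jump we control. Here is the problem it serves.

**Definition.** A set is *d.c.e.* (or 2-c.e.) if it is $U-V$ with $U,V$ computably enumerable. A Turing degree is d.c.e. if it contains a d.c.e. set. For degrees $s,a$, we say that $s$ is *c.e. in $a$* if some set of degree $s$ is c.e. relative to some set of degree $a$. As usual $\mathbf 0'$ is the degree of the halting problem, and $x'$ is the jump of $x$.

For example, if $K$ is c.e., then $\{\langle x,y\rangle: x\in K,\ y\notin K\}$ is d.c.e.: take $U$ to be the pairs with $x\in K$ and $V$ the pairs with $y\in K$.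

If $x\le a$, then $x'\ge\mathbf 0'$ and $x'$ is c.e. in $a$, because $X'$ is c.e. in $X$ and $X$ is computable from any set of degree $a$. Are these two necessary conditions on a jump also sufficient? The paper "Restricted jump interpolation in the d.c.e. degrees" is the source of the following statement and conjecture.

(\*) *Let $a$ be a d.c.e. degree, and suppose that $s\ge\mathbf 0'$ is c.e. in $a$. Then there is a d.c.e. degree $x\le a$ with $x'=s$.*

**Conjecture.** (\*) is false even if the condition that $x$ be d.c.e. is omitted. That is, there are a d.c.e. degree $a$ and a degree $s\ge\mathbf 0'$, c.e. in $a$, such that no Turing degree $x\le a$ has $x'=s$.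

We shall disprove this conjecture. The argument does not say whether (\*) itself holds, that is, whether $x$ can be chosen d.c.e.

**Definition.** For $n\ge0$, a set $A$ is *$n$-c.e.* if it has a computable approximation $(A_s)$ as above (so $A_0=\emptyset$) in which, for each $m$, the value $A_s(m)$ changes at most $n$ times as $s$ increases. A degree is $n$-c.e. if it contains an $n$-c.e. set.

So $\emptyset$ is the only 0-c.e. set. A d.c.e. set $U-V$ is 2-c.e. via $A_s=U_s-V_s$ with $U_0=V_0=\emptyset$: the value at $m$ can go from 0 to 1 when $m$ enters $U$, and from 1 to 0 when $m$ enters $V$; if $m$ enters $V$ first, or both at once, it stays 0. In the example of the first section $A_s(0)$ runs through $0,1,0$, which is two changes.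

We recall the limit lemma relative to $X$: $g\le_TX'$ if and only if there is an $X$-computable $f$ with $g(x)=\lim_tf(x,t)$ for all $x$. In particular every $n$-c.e. set is $\le_T\emptyset'$.

**Theorem 2.** Let $a$ be an $n$-c.e. degree and let $s\ge\mathbf 0'$ be c.e. in $a$. Then there is a degree $x\le a$ with $x'=s$.

With $n=2$ this says that the conjecture is false.

Some cases can be done by hand.

- If $s=\mathbf 0'$, take $x=\mathbf 0$.
- If $s=a'$, take $x=a$.
- If $a'=\mathbf 0'$, then $s$, being c.e. in $a$, satisfies $s\le a'=\mathbf 0'$, so $s=\mathbf 0'$ and $x=\mathbf 0$ works. In particular this settles $a=\mathbf 0$.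

The content lies in $s$ strictly between $\mathbf 0'$ and $a'$. From now on $a\ne\mathbf 0$.

## Coding $S$ into columns, and how coding alone raises the jump too far

Fix an approximated set $A\in a$, and fix $S\in s$ that is c.e. in a set of degree $a$, hence c.e. in $A$. So $S=W^A$ for some c.e. operator $W$. Let $W^\rho_s$ be the finite set of numbers enumerated within $s$ steps by computations that ask only queries $<|\rho|$, answered by $\rho$. What we use is that the sets $W^\rho_s$ are finite, uniformly computable, monotone in $\rho$ and in $s$, and that
$$x\in S\iff \exists q\ \ x\in W_q^{A\restriction q}. \tag{2}$$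
Put $F=\mathbb N\setminus S$. Let $\langle x,t\rangle$ be a computable bijective pairing (in examples $\langle x,t\rangle=\frac{(x+t)(x+t+1)}2+t$), and call $\{\langle x,t\rangle:t\in\mathbb N\}$ *column* $x$.

To get $S\le_TX'$ it is enough, by the limit lemma, that column $x$ of $X$ converges to $F(x)$ for every $x$. The obvious rule for the labeling is, at stage $s$ and for $m_s\le y=\langle x,t\rangle\le s$, to write
$$\kappa_s(y)=\begin{cases}1&\text{if }x\notin W_s^{A_s\restriction y},\\0&\text{otherwise.}\end{cases}$$
Then $X(y)=\kappa_{c(y)}(y)$, computed with the true string $A\restriction y$, and column $x$ converges to $F(x)$ by (2). So $S\le_TX'$ and $X\le_TA$. What fails is $X'\le_TS$.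

**Example (coding alone can give $X'\equiv_TA'$).** Let $A=S_0=\emptyset'$, let $(S_{0,s})$ be an enumeration of $S_0$ by finite sets, and put $y_n=\langle 2n,n+1\rangle$, so that $y_n>n$. Let $2n\in W_s^\rho$ iff $n<|\rho|$ and either $\rho(n)=1$ or $|\rho|>y_n$; let $2n+1\in W^\rho_s$ iff $n\in S_{0,s}$. These sets are finite, uniformly computable and monotone, and $S=W^A=\{2n:n\in\mathbb N\}\cup\{2n+1:n\in S_0\}\equiv_T\emptyset'$. Now $X(y_n)=\kappa_{c(y_n)}(y_n)$ uses the string $A\restriction y_n$, whose length exceeds $n$ but does not exceed $y_n$. So $X(y_n)=0$ iff $A(n)=1$. Hence $A\le_TX$, so $X\equiv_TA$ and $X'\equiv_T\emptyset''$, which is not computable from $S$.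

So we must also act on the jump of $X$: for each $e$, we try to make the computation $\Phi_e^X(e)$ either halt, or diverge for a reason that $\emptyset'$ can recognize from finite data.

**Notation for computations.** $J^\tau_s(e)\downarrow$ means that $\Phi^\tau_e(e)$ halts in at most $s$ steps with all queries $<|\tau|$. $J^\tau(e)\downarrow$ means $\exists s\,J^\tau_s(e)\downarrow$, and $J^Y(e)\downarrow$, for a set $Y$, means $\exists m\,J^{Y\restriction m}(e)\downarrow$. Thus $Y'=\{e:J^Y(e)\downarrow\}$. If $J^\tau(e)\downarrow$, let $d(\tau,e)$ be the least $d\ge|\tau|$ with $J^\tau_d(e)\downarrow$. Order the strings $\tau$ with $J^\tau(e)\downarrow$ by $d(\tau,e)$, ties broken by a fixed computable listing of all strings; this is the *order for $e$*. Strings with $d(\tau,e)\le h$ have length $\le h$, so for each $h$ there are finitely many, and they can be listed effectively. So any nonempty collection of such $\tau$ has a first member.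

## One computation: permitting works for c.e. sets and stops at d.c.e. sets

Forget the coding and fix a single $e$. We use this rule for the labeling: if $J^{\sigma_s}_s(e)\uparrow$ and some $\tau\supseteq\sigma_s$ has $d(\tau,e)\le s$, let $\tau_s$ be the first such $\tau$ in the order for $e$, and put $\delta(A_s\restriction y)=\tau_s(y)$ for $m_s\le y<|\tau_s|$. All other labels are 0. (Since $|\tau_s|\le d(\tau_s,e)\le s$, there is room for all of $\tau_s$.)

We would like to find that either $J^X(e)\downarrow$, or some $m$ is such that no $\tau\supseteq X\restriction m$ has $J^\tau(e)\downarrow$. The difficulty is that a good $\tau$ may be discovered only after the true strings have received labels that disagree with $\tau$. The next lemma says what follows if that keeps happening.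

**Lemma 3.** In this one-computation construction, suppose $J^X(e)\uparrow$, and every $X\restriction m$ has an extension $\tau$ with $J^\tau(e)\downarrow$. Let $\tau_{(m)}$ be the first $\tau\supseteq X\restriction(m+1)$, in the order for $e$, and let $h_m=d(\tau_{(m)},e)$. Then $c(m+1)\le h_m$ for all $m$.

**Proof.** Since $J^X(e)\uparrow$, $\tau_{(m)}$ is not an initial segment of $X$. Let $y<|\tau_{(m)}|$ be least with $\tau_{(m)}(y)\ne X(y)$; then $y\ge m+1$. As $c$ is nondecreasing, it is enough to show $c(y)\le h_m$. Suppose $s=c(y)>h_m$. By Lemma 1, $s$ is true, $m_s\le y$ and $\sigma_s=X\restriction m_s$. So $J_s^{\sigma_s}(e)\uparrow$, and $\tau_{(m)}\supseteq X\restriction y\supseteq\sigma_s$ with $d(\tau_{(m)},e)=h_m\le s$. Hence $\tau_s$ exists and equals or precedes $\tau_{(m)}$. By Lemma 1(e) and the rule, $X(z)=\tau_s(z)$ for all $z$ with $m_s\le z\le y$ and $z<|\tau_s|$; below $m_s$ they agree because $\tau_s\supseteq\sigma_s$. If $|\tau_s|\le y+1$, then $\tau_s$ is an initial segment of $X$ and $J^X(e)\downarrow$, a contradiction. Otherwise $\tau_s\supseteq X\restriction(y+1)\supseteq X\restriction(m+1)$, so by the choice of $\tau_{(m)}$ it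 equals or precedes $\tau_s$. Thus $\tau_s=\tau_{(m)}$, but $\tau_s(y)=X(y)\ne\tau_{(m)}(y)$, a contradiction. $\square$

The point of the lemma is that $h_m$ can be computed from $A\restriction m$: this string gives $X\restriction(m+1)$, and then we search for $\tau_{(m)}$. So $A\restriction m$ yields a stage $h_m$ by which the correct value $A(m)$ has appeared:
$$A(m)=A_r(m)\text{ for some }r\le h_m,\quad\text{namely } r=c(m+1).$$

**If $A$ is c.e.** and the approximation is an enumeration, this gives $A(m)=A_{h_m}(m)$: if $A(m)=1$, then $A_r(m)=1$ for some $r\le h_m$, so $A_{h_m}(m)=1$; and $A_{h_m}(m)=1$ implies $A(m)=1$. By recursion on $m$, $A$ is computable. So for a noncomputable c.e. set $A$ the hypotheses of Lemma 3 cannot hold, and the single computation is under control.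

**If $A$ is only d.c.e.**, the argument breaks at this last step. The correct value has *appeared* by stage $h_m$, but it need not be the value *at* $h_m$: in the example of the first section $c(1)=1$, while $A_2(0)=1\ne A(0)$. A value may leave and come back, and we cannot conclude that $A$ is computable.

Let us see what the information does give in the d.c.e. case, where $A_s(m)$ goes through an initial part of $0,1,0$. If $A_r(m)=0$ for all $r\le h_m$, then $A(m)=0$, since the correct value has appeared. If $A_r(m)=1$ for some $r\le h_m$, then one of the two changes is used up by stage $h_m$, and at most one is left. Whether a further change occurs is a c.e. event. So $A$ is not computable outright, but it can be recovered from a *c.e.* set that records these events, and that set is computable from $A$. Failure thus shows that $a$ contains a c.e. set. In that case we should have started with the c.e. set instead.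

This is the idea of the proof: choose $A\in a$ to be $N$-c.e. with $N$ as small as possible. Failure of the construction would produce an $(N-1)$-c.e. set in $a$. It remains to combine all $e$ with the coding, and to carry this out exactly.

## The full rule: coding below $e$, forcing from column $e$ on

Let $N$ be **least** such that $a$ contains an $N$-c.e. set. Since $a\ne\mathbf 0$, $N\ge1$. Fix an $N$-c.e. set $A\in a$ with an approximation $(A_s)$ that witnesses this, and $S=W^A$, $F$ as before.

When $e$ forces its computation it may spoil the coding, so we let it write only in columns $\ge e$. For that to be of use, the string $\tau$ it wants must already have the correct coding values in the columns $<e$. This is what the next notion says.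

**Definition (good).** Let $G\subseteq\mathbb N$. A string or set $\tau$ is *$(e,G)$-good beyond $k$* if for every $z=\langle x,t\rangle\ge k$ in the domain of $\tau$ with $x<e$: $\tau(z)=1\iff x\in G$.

For example, with the pairing above, column 0 contains $0,2,5,\dots$ and column 1 contains $1,4,\dots$. The string $\tau=000101$ has $\tau(0)=\tau(2)=0$, $\tau(5)=1$, $\tau(4)=0$. So it is $(1,\{0\})$-good beyond 3, but not beyond 2. It is also $(2,\{0\})$-good beyond 3. Every string is $(0,G)$-good.

We use the following consequences of the definition freely. Goodness depends only on $G\cap\{0,\dots,e-1\}$. Good beyond $k$ implies good beyond every $k'\ge k$, and initial segments of good strings or sets are good. Finally,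
$$\begin{gathered}\text{if } Y \text{ is } (e,G)\text{-good beyond } k,\ k'\ge k,\ \tau\supseteq Y\restriction k',\ \text{and } \tau \text{ is } (e,G)\text{-good beyond } k',\\ \text{then } \tau \text{ is } (e,G)\text{-good beyond } k,\end{gathered}\tag{3}$$
because $\tau$ agrees with $Y$ at the positions between $k$ and $k'$.

The set $F$ is not computable, so at stage $s$ we guess it. We compute the guess from $A_s\restriction m_s$, the part of $A_s$ that is correct when $s$ is true.

**Stage $s$ of the construction.** Let $F_s=\{x:x\notin W_s^{A_s\restriction m_s}\}$, and let $\kappa_s(y)$ be as above. Let $e_s$ be the least $e\le s$, if there is one, such that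

- $J_s^{\sigma_s}(e)\uparrow$, and
- there is $\tau\supseteq\sigma_s$ with $d(\tau,e)\le s$ that is $(e,F_s)$-good beyond $m_s$.

Let $\tau_s$ be the first such $\tau$ in the order for $e_s$. We say that *$e_s$ acts at $s$*. For $m_s\le y=\langle x,t\rangle\le s$ put
$$\delta(A_s\restriction y)=\begin{cases}\tau_s(y)&\text{if } e_s\text{ exists},\ x\ge e_s,\ y<|\tau_s|,\\ \kappa_s(y)&\text{otherwise.}\end{cases}$$

Only finitely many $\tau$ satisfy $d(\tau,e)\le s$, so this is a computable rule, and Lemma 1 applies. In particular $X\le_TA$.

## Correct guesses, and computations that have been decided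

**Step 1: the guesses are correct from some point on.** For $x\in S$ let $q(x)$ be the least $q$ with $x\in W_q^{A\restriction q}$, and let
$$p(e)=\max\bigl(\{0\}\cup\{q(x):x<e,\ x\in S\}\bigr).$$
The function $p$ is nondecreasing.

**Lemma 4.** (a) If $s$ is true and $m_s\ge p(e)$, then for all $x<e$: $x\in F_s\iff x\in F$. (b) If $s=c(y)$, $y=\langle x,t\rangle\ge p(e)$ and $x<e$, then $\kappa_s(y)=F(x)$.

**Proof.** In (a) put $j=m_s$; in (b) put $j=y$. In both cases $p(e)\le j\le s$ and $A_s\restriction j=A\restriction j$, and the question is whether $x\in W_s^{A\restriction j}$. If $x<e$ and $x\in S$, then $q(x)\le p(e)\le j\le s$, so $x\in W_{q(x)}^{A\restriction q(x)}\subseteq W_s^{A\restriction j}$ by monotonicity. If $x\notin S$, then $x\notin W_s^{A\restriction j}\subseteq W_s^{A\restriction s}$ by (2). $\square$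

**Step 2: say what it means that $e$ is settled.** There are two ways: the computation has converged on an initial segment of $X$, or no suitable extension makes it converge.

**Definition (decides).** *$m$ decides $e$* if $X$ is $(e,F)$-good beyond $m$ and one of the following holds: $J^{X\restriction m}(e)\downarrow$; or there is no $\tau\supseteq X\restriction m$ that is $(e,F)$-good beyond $m$ with $J^\tau(e)\downarrow$.

*If $m$ decides $e$, so does every $m'\ge m$.* Goodness of $X$ beyond $m'$ is clear, and $J^{X\restriction m}(e)\downarrow$ implies $J^{X\restriction m'}(e)\downarrow$. In the other case, a $\tau\supseteq X\restriction m'$ that is good beyond $m'$ with $J^\tau(e)\downarrow$ would be good beyond $m$ by (3) and would extend $X\restriction m$, which is excluded.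

**Step 3: a decided $e$ no longer interferes.** This is what keeps the requirements from disturbing one another along the true stages.

**Lemma 5.** If $m$ decides $e$, then $e$ does not act at any true stage $s$ with $m_s\ge\max(m,p(e))$.

**Proof.** Suppose $e$ acts at such an $s$. By Lemma 1(c), $\tau_s\supseteq\sigma_s=X\restriction m_s\supseteq X\restriction m$.

Suppose first that $J^{X\restriction m}(e)\downarrow$. This computation asks only queries $<m$, and $\sigma_s$ and $\tau_s$ extend $X\restriction m$. So $\Phi_e(e)$ with the oracles $X\restriction m$, $\sigma_s$, $\tau_s$ is one and the same computation, with the same number of steps. Since $d(\tau_s,e)\le s$, this number is at most $s$. So $J_s^{\sigma_s}(e)\downarrow$, which contradicts that $e$ acts at $s$.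

Otherwise no $\tau\supseteq X\restriction m$ that is $(e,F)$-good beyond $m$ has $J^\tau(e)\downarrow$. Now $\tau_s$ is $(e,F_s)$-good beyond $m_s$, hence $(e,F)$-good beyond $m_s$ by Lemma 4(a). As $X$ is $(e,F)$-good beyond $m$ and $\tau_s\supseteq X\restriction m_s$, (3) shows that $\tau_s$ is $(e,F)$-good beyond $m$. Also $J^{\tau_s}(e)\downarrow$ and $\tau_s\supseteq X\restriction m$, a contradiction. $\square$

**Step 4: once all $e'<e$ are decided, the coding in columns $<e$ is undisturbed.** In column $x<e$ only indices $e'\le x$ ever write something other than the coding bit.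

**Lemma 6.** If $m$ decides all $e'<e$ and $m\ge p(e)$, then $X$ is $(e,F)$-good beyond $c(m)+1$.

**Proof.** Let $y=\langle x,t\rangle>c(m)$ with $x<e$, and let $s=c(y)$. Then $s\ge y>c(m)$, so $m_s>m$ by Lemma 1(d), and $m\ge p(e)\ge p(e')$ for each $e'<e$. By Lemma 5 no $e'<e$ acts at the true stage $s$. So $e_s$ is undefined or $e_s\ge e>x$. In both cases the label given to $A_s\restriction y$ at $s$ is $\kappa_s(y)$, so $X(y)=\kappa_s(y)$ by Lemma 1(e). Since $y>c(m)\ge m\ge p(e)$, Lemma 4(b) gives $\kappa_s(y)=F(x)$. $\square$

## An undecided $e$ would lower $N$

The heart of the proof is that the induction can be continued.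

**Lemma 7.** If $m_0$ decides all $e'<e$ and $m_0\ge p(e)$, then some $m\ge k:=c(m_0)+1$ decides $e$.

**Proof.** By Lemma 6, $X$ is $(e,F)$-good beyond $k$. Note $k>m_0$. Suppose that no $m\ge k$ decides $e$. We derive a contradiction in four steps.

**Step 1: every initial segment of $X$ has an extension that makes the computation converge.** Since $X$ is good beyond each $m\ge k$ and $m$ does not decide $e$, both alternatives in the definition fail for each $m\ge k$. So $J^{X\restriction m}(e)\uparrow$ for all $m\ge k$, that is, $J^X(e)\uparrow$. Let $\mathcal T$ be the set of strings $\tau\supseteq X\restriction k$ that are $(e,F)$-good beyond $k$ with $J^\tau(e)\downarrow$. For each $m\ge k$ there is $\tau\supseteq X\restriction m$ that is good beyond $m$ with $J^\tau(e)\downarrow$. By (3) this $\tau$ is good beyond $k$, so $\tau\in\mathcal T$. Thus every $X\restriction m$ with $m\ge k$ has an extension in $\mathcal T$.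

For $m\ge k$ let $\tau_{(m)}$ be the first member of $\mathcal T$, in the order for $e$, that extends $X\restriction(m+1)$, and let $h_m=d(\tau_{(m)},e)\ge|\tau_{(m)}|$. Since $J^X(e)\uparrow$, $\tau_{(m)}$ is not an initial segment of $X$. Let $y_m$ be the least $y<|\tau_{(m)}|$ with $\tau_{(m)}(y)\ne X(y)$. Then
$$m+1\le y_m<|\tau_{(m)}|\le h_m. \tag{4}$$
Let $k_1=\max(c(k),k,e)$.

**Step 2: $c(y_m)\le h_m$ for all $m\ge k_1$.** As in Lemma 3, this says that the true string at $y_m$ was labeled too early to follow $\tau_{(m)}$. Let $y=y_m$ and $s=c(y)$, and suppose $s>h_m$. By (4), $s>h_m>m\ge c(k)$, so Lemma 1(d) gives $m_s>k>m_0\ge p(e)$. Also $m_s\le y$ by Lemma 1(b), and $e\le m<s$.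

*The index $e$ acts at $s$.* The stage $s$ is true and $m_s>m_0$, $m_s>p(e)\ge p(e')$, so by Lemma 5 no $e'<e$ acts at $s$. By Lemma 4(a), $F_s$ and $F$ agree below $e$. We have $J^{\sigma_s}_s(e)\uparrow$, because $\sigma_s=X\restriction m_s$ and $J^X(e)\uparrow$. The string $\tau_{(m)}$ extends $X\restriction y\supseteq X\restriction m_s=\sigma_s$. It is $(e,F)$-good beyond $k$, so it is $(e,F_s)$-good beyond $m_s\ge k$. And $d(\tau_{(m)},e)=h_m\le s$. So $\tau_{(m)}$ is a candidate for $e$ at stage $s$. Hence $e_s=e$, and $\tau_s$ equals or precedes $\tau_{(m)}$ in the order for $e$.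

*The string $\tau_s$ is in $\mathcal T$.* It extends $X\restriction m_s\supseteq X\restriction k$. It is $(e,F_s)$-good, hence $(e,F)$-good, beyond $m_s$, and $X$ is good beyond $k$, so by (3) it is $(e,F)$-good beyond $k$. And $J^{\tau_s}(e)\downarrow$.

*$X$ and $\tau_s$ agree below $\min(y+1,|\tau_s|)$.* Below $m_s$ they agree since $\tau_s\supseteq X\restriction m_s$. Let $m_s\le z\le y$ and $z<|\tau_s|$. By Lemma 1(e), $X(z)$ is the label given at stage $s$. If $z$ is in a column $\ge e$, this label is $\tau_s(z)$ by the construction. If $z$ is in a column $x<e$, then $X(z)=F(x)=\tau_s(z)$, because $z\ge m_s>k$ and both $X$ and $\tau_s$ are $(e,F)$-good beyond $k$.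

*Contradiction.* If $|\tau_s|\le y+1$, then $\tau_s$ is an initial segment of $X$, so $J^X(e)\downarrow$, which is false. Otherwise $\tau_s\supseteq X\restriction(y+1)\supseteq X\restriction(m+1)$. Since $\tau_s\in\mathcal T$, the choice of $\tau_{(m)}$ shows that $\tau_{(m)}$ equals or precedes $\tau_s$. Therefore $\tau_s=\tau_{(m)}$. But $\tau_s(y)=X(y)\ne\tau_{(m)}(y)$. This contradiction proves $c(y_m)\le h_m$.

By (4) and monotonicity of $c$, $c(m)\le c(m+1)\le c(y_m)\le h_m$ for $m\ge k_1$. At stage $c(m+1)$ the string $A\restriction(m+1)$ is seen, so
$$A(m)=A_r(m)\ \text{ for some } r\le h_m \qquad(m\ge k_1). \tag{5}$$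

**Step 3: the bound $h_m$ is a partial computable function of $A\restriction m$, with decidable graph.** For a string $\rho$ of length $m\ge k_1$, define $h(\rho)$ as follows. Wait for the first stage $s(\rho)$ at which $\rho$ is seen. Form the string $\langle\delta(\rho\restriction y):y\le m\rangle$; its entries are defined by the end of stage $s(\rho)$, because all initial segments of $\rho$ have been seen by then. Find the first $\tau$ in the order for $e$ that extends both this string and $X\restriction k$, is $(e,F)$-good beyond $k$, and has $J^\tau(e)\downarrow$. Put $h(\rho)=\max(s(\rho),d(\tau,e))$. If $\rho$ is never seen, or no such $\tau$ exists, $h(\rho)$ is undefined.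

The definition uses only the finite data $X\restriction k$ and $F\cap\{0,\dots,e-1\}$, so $h$ is partial computable. The relation $h(\rho)=h$ is decidable: if it holds, then $s(\rho)\le h$ and $d(\tau,e)\le h$, so it suffices to inspect the stages $\le h$ and the finitely many $\tau$ with $d(\tau,e)\le h$.

For $\rho=A\restriction m$, the string formed is $X\restriction(m+1)$, which extends $X\restriction k$ because $m\ge k_1\ge k$. So the $\tau$ found is $\tau_{(m)}$, and since $c(m)\le h_m$,
$$h(A\restriction m)=\max(c(m),h_m)=h_m\qquad(m\ge k_1). \tag{6}$$

**Step 4: the degree $a$ contains an $(N-1)$-c.e. set.** We record whether $A$ at $|\rho|$ differs from its value at stage $h(\rho)$, but only where a change has already been used. The value $h$ is made part of the recorded object because the domain of $h(\cdot)$ need not be computable, while its graph is. Let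
$$R(\rho,h)\iff |\rho|\ge k_1,\ h(\rho)=h,\ \text{and } A_r(|\rho|)=1\text{ for some } r\le h,$$
$$E=\{\langle\rho,h\rangle:R(\rho,h)\text{ and }A(|\rho|)\ne A_h(|\rho|)\},$$
where $\langle\rho,h\rangle$ is a computable bijective coding of pairs. By Step 3, $R$ is decidable.

*$E$ is $(N-1)$-c.e.* If $R(\rho,h)$ fails or $s\le h$, let $E_s(\langle\rho,h\rangle)=0$. Otherwise let $E_s(\langle\rho,h\rangle)=|A_s(|\rho|)-A_h(|\rho|)|$. This is uniformly computable, $E_0=\emptyset$ and $\lim_sE_s=E$. Suppose $R(\rho,h)$ holds. At $s=h$ the expression $|A_s(|\rho|)-A_h(|\rho|)|$ is 0, so $E_s(\langle\rho,h\rangle)$ changes only when $A_s(|\rho|)$ changes after stage $h$. Since $A_0(|\rho|)=0$ and $A_r(|\rho|)=1$ for some $r\le h$, the value $A_s(|\rho|)$ has changed at least once by stage $h$. So at most $N-1$ changes remain.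

*$E\le_TA$*, because $R$ is decidable and $A_h(|\rho|)$ is computable from $(\rho,h)$.

*$A\le_TE$.* Use $A\restriction k_1$ as finite information. Inductively, given $\rho=A\restriction m$ with $m\ge k_1$, compute $h=h(\rho)=h_m$, which is possible by (6). If $A_r(m)=0$ for all $r\le h$, then $A(m)=0$ by (5). Otherwise $R(\rho,h)$ holds, and $A(m)=A_h(m)$ iff $\langle\rho,h\rangle\notin E$. In either case $E$ gives us $A(m)$, and so $A\restriction(m+1)$.

So $E\in a$ is $(N-1)$-c.e., which contradicts the minimality of $N$. (For $N=1$ this says $E=\emptyset$ and $a=\mathbf 0$, which was excluded.) $\square$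

## Computing $X'$ from $S$, and $S$ from $X'$

**Step 1: every $e$ is decided by some $m$.** We use induction on $e$. If all $e'<e$ are decided, then, since deciding is closed upward in $m$, some $m_0\ge p(e)$ decides all of them (for $e=0$ take $m_0=0$). By Lemma 7 some $m$ decides $e$. By definition, then, for each $e$ the set $X$ is $(e,F)$-good beyond some number.

**Step 2: $S\le_TX'$.** Given $x$, use goodness for $e=x+1$: all but finitely many members of column $x$ lie beyond the given bound, so $\lim_tX(\langle x,t\rangle)=F(x)=1-S(x)$. By the limit lemma relative to $X$, $S\le_TX'$.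

**Step 3: $X'\le_TS$.** Since $s\ge\mathbf 0'$ and $A$ is $N$-c.e., $S\ge_T\emptyset'\ge_TA$. So $S$ computes $A$, $X$, $c$, $F$ and $p$; for $p$, it decides which $x<e$ are in $S$ and then searches for $q(x)$. Also $S$ answers $\Sigma^0_1$ questions. We show how $S$ finds, recursively in $e$, a number $m^{(e)}$ that decides $e$.

Given $m^{(e')}$ for all $e'<e$, let $m_0$ be the maximum of $p(e)$ and these numbers, and let $k=c(m_0)+1$. By upward closure $m_0$ decides all $e'<e$, so $X$ is $(e,F)$-good beyond $k$ by Lemma 6. Search for $m\ge k$ such that either

- (i) $J^{X\restriction m}(e)\downarrow$, or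
- (ii) no $\tau\supseteq X\restriction m$ that is $(e,F)$-good beyond $m$ has $J^\tau(e)\downarrow$.

For each $m$ these are questions to $\emptyset'$ about the finite data $X\restriction m$ and $F\cap\{0,\dots,e-1\}$. The search halts by Lemma 7. The $m$ found decides $e$, because $X$ is good beyond $m\ge k$. Put $m^{(e)}=m$.

If (i) holds, then $e\in X'$. If (ii) holds and (i) fails, then $e\notin X'$: otherwise $J^{X\restriction m'}(e)\downarrow$ for some $m'\ge m$, and $\tau=X\restriction m'$ extends $X\restriction m$ and is good beyond $m$, against (ii). So $S$ computes $X'$.

Hence $X\le_TA$ and $X'\equiv_TS$, so $x=\deg(X)$ satisfies $x\le a$ and $x'=s$. This proves Theorem 2, and the case $n=2$ disproves the conjecture. $\blacksquare$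

## How often the approximation to $X$ changes

In Theorem 2 the set $X$ is $\omega$-c.e., meaning that it has a computable approximation whose number of changes at $y$ is bounded by a computable function of $y$. For $a=\mathbf 0$ take $X=\emptyset$. For $a\ne\mathbf 0$ put $X_s(y)=0$ for $s<y$ and $X_s(y)=\delta(A_s\restriction y)$ for $s\ge y$; the label exists by the end of stage $s$, since $A_s\restriction y$ is seen at $s$. This converges to $X(y)=\delta(A\restriction y)$. One change may occur at $s=y$. After that the value changes only when $A_s\restriction y$ changes, which happens at most $Ny$ times. So there are at most $Ny+1$ changes.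

## Jumps of the degrees between $b$ and $a$

The disproof does not need this section. It carries out the same proof over a set $B$. "$n$-c.e. relative to $B$" means that the approximation $(A_s)$ in the definition is $B$-computable instead of computable.

**Theorem 8.** Let $b\le a$ be degrees such that, for some $n$ and some $B\in b$, there is a set $A$ that is $n$-c.e. relative to $B$ with $\deg(A\oplus B)=a$. Then
$$\{x':b\le x\le a\}=\{s:s\ge b'\text{ and } s\text{ is c.e. in }a\}.$$
In particular this holds for every $n$-c.e. degree $a$ and every degree $b\le a$.

**Proof.** *The inclusion $\subseteq$.* If $b\le x\le a$, then $x'\ge b'$. For $X\in x$, $X'$ is c.e. in $X$, hence c.e. in any set of degree $a$.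

*The inclusion $\supseteq$.* Fix $B$ as in the hypothesis, and let $s\ge b'$ be c.e. in $a$. Let $N$ be least such that some set $A$ that is $N$-c.e. in $B$ has $\deg(A\oplus B)=a$. If $N=0$, then $A=\emptyset$ and $a=b$. A set c.e. in $B$ is $\le_TB'$, so $s=b'$, and $x=b$ works.

Let $N\ge1$, and fix such an $A$ with a $B$-computable approximation $(A_s)$. Fix $S\in s$ with $S=W^{A\oplus B}$ for a c.e. operator $W$. We rerun the proof of Theorem 2 with these readings.

- $W_s^\rho$ is the set of numbers enumerated within $s$ steps with $\rho$ in place of $A$ and with the full oracle $B$, where only the queries to the $\rho$-part are required to be $<|\rho|$. These sets are finite, uniformly $B$-computable and monotone, and (2) holds.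
- $J^\tau_s(e)\downarrow$ means that $\Phi_e^{\tau\oplus B}(e)$ halts in at most $s$ steps, with queries to the $\tau$-part required to be $<|\tau|$. So $\{e:J^X(e)\downarrow\}=(X\oplus B)'$. The relation $J_s^\tau(e)\downarrow$ is $B$-computable. The strings with $d(\tau,e)\le h$ still have length $\le h$ and can be listed from $B$.
- The construction is $B$-computable, so $X\le_TA\oplus B$ and $c\le_TA\oplus B$.

The remaining parts of Lemma 1, and Lemmas 4, 5 and 6, do not mention computability. They use only monotonicity of $W$, (2), the definitions of $m_s$, $c$, $\delta$ and goodness, and the fact that a computation with oracle $X\restriction m$ is unchanged when the oracle string is extended. The last fact still holds, since the $B$-part is the same throughout. So their proofs are unchanged.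

In Lemma 7, Steps 1 and 2 are unchanged for the same reason. In Step 3, $h$ is partial $B$-computable with $B$-decidable graph. In Step 4, $R$ is $B$-decidable, so $E_s$ is a $B$-computable approximation with at most $N-1$ changes at each argument; that is, $E$ is $(N-1)$-c.e. in $B$. Furthermore $E\le_TA\oplus B$, and the recursion that recovers $A$ now uses $E$ and $B$, so $A\le_TE\oplus B$. Hence $E\oplus B\equiv_TA\oplus B$ has degree $a$, contradicting the minimality of $N$.

Therefore every $e$ is decided. The columns of $X$ converge to $F$, so $S\le_TX'\le_T(X\oplus B)'$. For the converse, $S\ge_TB'\ge_TA$, where the second reduction is the limit lemma relative to $B$. So $S$ computes $A,B,X,c,F,p$, and answers the $\Sigma_1(B)$ questions that (i) and (ii) have become. The search of the previous proof then computes $(X\oplus B)'$ from $S$. So $(X\oplus B)'\equiv_TS$ and $X\oplus B\le_TA\oplus B$, and $x=\deg(X\oplus B)$ satisfies $b\le x\le a$ and $x'=s$.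

*The last sentence.* If $A\in a$ is $n$-c.e. and $B\in b\le a$, then $A$ is $n$-c.e. relative to $B$, and $\deg(A\oplus B)=a$ because $B\le_TA$. $\square$
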